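# Coboundary expansion of complete multipartite complexes in codimension one

## 1. Cones: one part is a single vertex

Fix $d\ge 2$ and positive integers $n_0,\dots,n_d$.

**Definition (complete multipartite complex).** $\Lambda^d_{n_0,\dots,n_d}$ is the $d$-dimensional complete $(d+1)$-partite simplicial complex. Its vertex set is a disjoint union $V_0\sqcup\dots\sqcup V_d$ with $|V_i|=n_i$, and its faces are the vertex subsets that contain at most one vertex from each $V_i$.

For instance $\Lambda^2_{1,1,1}$ is a filled triangle, and $\Lambda^2_{2,2,2}$ is the boundary of the octahedron: three antipodal pairs, eight triangles. A top face picks one vertex from every part, so there are $\prod_i n_i$ of them. A $(d-1)$-face misses exactly one part.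

**Definition (cochains, coboundary, norm).** Let $X$ be a finite pure $d$-dimensional complex and $0\le k\le d$. Write $X(k)$ for its set of $k$-faces. A $k$-cochain is a function $c:X(k)\to\mathbb F_2$, identified with the set of faces where it equals $1$; the space of these is $C^k=C^k(X;\mathbb F_2)$. The coboundary $\delta c\in C^{k+1}$ is $(\delta c)(\tau)=\sum_{\sigma}c(\sigma)$, summed over the $k$-faces $\sigma\subset\tau$; recall $\delta\delta=0$. The normalized (Dotterrer–Kaufman–Wagner) norm gives each $k$-face the weight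
$$w(\sigma)=\frac{|\{\tau\in X(d):\sigma\subseteq\tau\}|}{\binom{d+1}{k+1}|X(d)|},\qquad \|c\|=\sum_{\sigma\in c}w(\sigma).$$

Each top face has $\binom{d+1}{k+1}$ faces of dimension $k$, so the weights of all $k$-faces add up to $1$.

**Definition (coboundary expansion).** For $1\le k\le d-1$ put $B^k=\delta C^{k-1}$ and $\|[c]\|=\min_{b\in B^k}\|c+b\|$, and let
$$\eta_k(X)=\min\Big\{\frac{\|\delta c\|}{\|[c]\|}:c\in C^k\setminus B^k\Big\}.$$

In words: if $c$ is far from every coboundary, then $\delta c$ must be large, and $\eta_k$ is the exact exchange rate. Example: in the triangle $\Lambda^2_{1,1,1}$ take $k=1$. Each edge has weight $\frac13$ and the triangle has weight $1$. The coboundaries of $0$-cochains are the edge sets of even size. If $c\notin B^1$, then $c$ has one or three edges, so $\delta c$ is the triangle, $\|\delta c\|=1$, and $\|[c]\|=\frac13$. Hence $\eta_1(\Lambda^2_{1,1,1})=3$.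

We study $\eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})$. One case is easy: a part with a single vertex.

**Proposition 1.** If $d\ge2$ and some $n_i=1$, then $\eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})\ge d+1$.

*Proof.* Rename the parts so that $V_d=\{p\}$. Let $c\in C^{d-1}$. We push $c$ off $p$. Define a $(d-2)$-cochain $b$, supported on faces that miss $V_d$, by $b(\sigma)=c(\sigma\cup p)$.

Let $\tau=\sigma\cup p$ be a $(d-1)$-face containing $p$. Its $(d-2)$-faces are $\sigma$ and faces containing $p$, and $b$ vanishes on the latter. So $(\delta b)(\tau)=b(\sigma)=c(\tau)$, and $c+\delta b$ vanishes on every face containing $p$.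

Let $\rho$ be a $(d-1)$-face missing $V_d$. Then
$$(c+\delta b)(\rho)=c(\rho)+\sum_{\sigma\subset\rho}c(\sigma\cup p)=(\delta c)(\rho\cup p).$$
So the faces in $c+\delta b$ correspond one to one to the top faces in $\delta c$. Such a $\rho$ lies in exactly one top face, so $w(\rho)=\frac1{(d+1)|X(d)|}$, while a top face has weight $\frac1{|X(d)|}$. Therefore $\|[c]\|\le\|c+\delta b\|=\frac1{d+1}\|\delta c\|$. $\square$

## 2. Arbitrary part sizes

What changes when every part has several vertices? We can still choose a part $V_i$ and a vertex $y\in V_i$ and cone from $y$: put $b(\sigma)=c(\sigma\cup y)$ for $\sigma$ missing $V_i$. As before, $c+\delta b$ vanishes on faces through $y$, and on a face $\rho$ missing $V_i$ it equals $(\delta c)(\rho\cup y)$. But on a face $\sigma\cup z$ with another $z\in V_i$ we get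
$$(c+\delta b)(\sigma\cup z)=c(\sigma\cup z)+c(\sigma\cup y),$$
which is left over. For each $z\ne y$ this is a cochain on a complex with one part fewer. Its coboundary at $\rho$ is $(\delta c)(\rho\cup z)+(\delta c)(\rho\cup y)$, because $\delta(c+\delta b)=\delta c$. So we must repair again for every $z$, and the repairs cost something. How much must be lost in the worst case?

Part (i) of Conjecture 10.1 in "High-Dimensional Expansion and Crossing Numbers of Simplicial Complexes" (https://research-explorer-playground.test.ista.ac.at//download/11777/11809/finalthesisPascalWildPDFA.pdf) says that the loss is at most a factor $2^d$ compared with Proposition 1. We prove this, and determine exactly when the loss is that large.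

**Theorem 2.** For all $d\ge2$ and $n_0,\dots,n_d\ge1$: $\ \eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})\ge\dfrac{d+1}{2^d}$.

**Theorem 3.** Equality holds in Theorem 2 if and only if $2^d\mid n_i$ for all $i$. In that case, $c\in C^{d-1}\setminus B^{d-1}$ satisfies $\|\delta c\|=\frac{d+1}{2^d}\|[c]\|$ if and only if there are maps $\pi_i:V_i\to\mathbb F_2^d$, each with all fibres of equal size, such that $\delta c=\{(x_0,\dots,x_d):\sum_i\pi_i(x_i)=0\}$.

## 3. Cochains as mod 2 sums on a product space

A top face is a point of a product, so we can forget the complex. Put $D=d+1$ and rename the parts $V_1,\dots,V_D$, with $|V_i|=n_i$. The arguments below are inductions on the number of factors, so from now on any $D\ge1$ is allowed.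

Let $\Omega=\prod_iV_i$ with the uniform probability and expectation $\mathbb E$. Let $\mathbb E_i$ be the average over the coordinate $x_i$ alone. A *line in direction $i$* is a set of points obtained by varying $x_i$ and fixing the rest. Write $\oplus$ for addition mod 2 of $\{0,1\}$-valued functions.

**Definition ($K_D$ and $m$).** $K_D$ is the set of $f:\Omega\to\{0,1\}$ of the form $f=a_1\oplus\dots\oplus a_D$, where $a_i:\Omega\to\{0,1\}$ does not depend on $x_i$. For $f\in K_D$ let
$$m(f)=\min\Big\{\sum_i\mathbb Ea_i:\ f=\bigoplus_ia_i,\ a_i\text{ independent of }x_i\Big\}.$$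

For $D=1$, $K_1$ consists of the constants $0,1$. For $D=2$, $f\in K_2$ means $f(x_1,x_2)=a_1(x_2)\oplus a_2(x_1)$.

Let $D\ge3$. A cochain $c\in C^{d-1}$ is the same thing as a tuple $(a_1,\dots,a_D)$: let $a_i$ indicate the faces of $c$ missing $V_i$, viewed as a function on $\Omega$ independent of $x_i$. Then $\delta c=\bigoplus_ia_i$. A face missing $V_i$ lies in $n_i$ top faces, so its weight is $\frac{n_i}{D\prod_jn_j}$. A set of $N$ such faces has $\mathbb Ea_i=Nn_i/\prod_jn_j$. Hence
$$\|c\|=\frac1D\sum_i\mathbb Ea_i,\qquad\|\delta c\|=\mathbb E[\delta c].\tag{1}$$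

Two cochains with the same coboundary are two decompositions of the same $f$. To identify $\|[c]\|$ with $m$ we need to know that they differ by an element of $B^{d-1}$.

**Lemma 4.** Let $D\ge3$. If $\bigoplus_ia_i=0$, then the cochain $(a_i)$ is in $B^{d-1}$. Hence for every $c\in C^{d-1}$
$$\|[c]\|=\tfrac1D\,m(\delta c),\qquad\text{and }\ \delta c\ne0\ \text{ if }c\notin B^{d-1}.\tag{2}$$

*Proof.* We kill the components one by one. Suppose $\bigoplus_ia_i=0$ and $a_i=0$ for $i<m$, where $m<D$. Then $a_m=\bigoplus_{i>m}a_i$. Fix $p\in V_m$ and set $x_m=p$; since $a_m$ does not depend on $x_m$,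
$$a_m=\bigoplus_{i>m}b_{mi},\qquad b_{mi}:=a_i|_{x_m=p},$$
and $b_{mi}$ depends on neither $x_i$ nor $x_m$. So the $b_{mi}$, $i>m$, are the components of a $(d-2)$-cochain $b$, with $b_{mi}$ living on faces missing $V_m$ and $V_i$. A $(d-1)$-face missing $V_m$ contains, for each $i\ne m$, one $(d-2)$-face missing $V_m$ and $V_i$. So the component of $\delta b$ on faces missing $V_m$ is $\bigoplus_{i>m}b_{mi}=a_m$. Its component on faces missing $V_i$ is $b_{mi}$ for $i>m$, and $0$ for $i<m$. Adding $\delta b$ makes $a_m$ zero, keeps $a_i=0$ for $i<m$, and keeps $\bigoplus_ia_i=0$ because $\delta\delta=0$. Iterating for $m=1,\dots,D-1$ we reach $a_1=\dots=a_{D-1}=0$, and then $a_D=\bigoplus_i a_i=0$. So $(a_i)$ is a coboundary.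

Therefore the decompositions of $f=\delta c$ are exactly the tuples of the cochains $c+b$, $b\in B^{d-1}$, and (1) gives (2). $\square$

By (1) and (2), $\|\delta c\|/\|[c]\|=D\,\mathbb E[\delta c]/m(\delta c)$ for $c\notin B^{d-1}$. As $c$ varies, $\delta c$ runs through $K_D\setminus\{0\}$. So Theorem 2 is equivalent to
$$m(f)\le2^{D-1}\,\mathbb Ef\qquad\text{for all }f\in K_D,\tag{3}$$
for $D=d+1\ge 3$. We shall prove (3) for all $D\ge1$.

## 4. Two factors, and the cube

**One factor.** If $D=1$, then $f$ is constant, the only decomposition is $a_1=f$, and $m(f)=\mathbb Ef$.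

**Two factors.** Let $f=a_1(x_2)\oplus a_2(x_1)$ with $\alpha=\mathbb Ea_1$, $\beta=\mathbb Ea_2$. If $a_1'\oplus a_2'$ is another decomposition, then $a_1\oplus a_1'=a_2\oplus a_2'$ depends neither on $x_1$ nor on $x_2$, so it is constant. The only other decomposition thus complements both, and
$$m(f)=\min(\alpha+\beta,\,2-\alpha-\beta),\qquad\mathbb Ef=\alpha+\beta-2\alpha\beta.$$
Complement both if necessary so that $s=\alpha+\beta\le1$. Then $4\alpha\beta\le s^2$ gives $2\,\mathbb Ef=2s-4\alpha\beta\ge2s-s^2\ge s=m(f)$, which is (3). For $f\ne0$, equality forces $s=1$ and $\alpha=\beta=\frac12$. So equality needs both $n_1,n_2$ even, and then $f=[\pi_1(x_1)+\pi_2(x_2)=0]$ for two maps to $\mathbb F_2$ with halves as fibres ($\pi_2=a_1$, $\pi_1=a_2+1$). This is the shape that Theorem 3 predicts.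

**All parts of size two.** Let $\Omega=\{0,1\}^D$ with $D\ge2$. A line is an edge of the cube, so a tuple $(a_i)$ is a set $J$ of edges, $\sum_i\mathbb Ea_i=2^{1-D}|J|$, and $\bigoplus a_i$ is the set $T$ of vertices of odd degree in $J$. So $T$ has even size. Conversely, given an even set $T$, pair its points arbitrarily, join each pair by a path of at most $D$ edges, and add the paths mod 2: the result has odd-degree set $T$ and at most $D|T|/2$ edges. So $K_D$ is the family of even sets, and $m(T)\le2^{1-D}D|T|/2=D\,\mathbb ET$. If $T$ is an antipodal pair, the component of $J$ that contains one point of $T$ has an even number of odd-degree vertices, so it contains the other, and $|J|\ge D$. Hence the largest ratio $m(f)/\mathbb Ef$ is exactly $D$, and for $d\ge2$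
$$\eta_{d-1}(\Lambda^d_{2,\dots,2})=1>\frac{d+1}{2^d}.$$

For $d=2$ the bound in Theorem 2 is $\frac34$, and by Theorem 3 it is attained only when all $n_i$ are multiples of $4$.

## 5. Coning from a random vertex

We now carry out Section 2 in the language of Section 3. For $y\in V_i$ let $f_y$ be the restriction of $f$ to the slice $x_i=y$, a function on $\prod_{j\ne i}V_j$. For $D\ge2$, $f\in K_D$ and $y,y'\in V_i$, put
$$F_{yy'}=f_y\oplus f_{y'}.$$
This is in $K_{D-1}$ on $\prod_{j\ne i}V_j$: the term $a_i$ cancels, and $a_j|_{x_i=y}\oplus a_j|_{x_i=y'}$ is independent of $x_j$. Differences of slices therefore carry the induction. Write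
$$t=\mathbb Ef,\qquad Q_i=\mathbb E[(\mathbb E_if)^2],\qquad Q=\sum_iQ_i.$$
We call the $Q_i$ *energies*. For independent uniform $y,y'\in V_i$ we have $\mathbb E F_{yy'}=\mathbb Ef_y+\mathbb Ef_{y'}-2\,\mathbb E[f_yf_{y'}]$, and averaging $\mathbb E[f_yf_{y'}]$ over $y,y'$ gives $\mathbb E[(\mathbb E_if)^2]$. So
$$\mathbb E_{y,y'}\mathbb E F_{yy'}=2(t-Q_i).\tag{4}$$

**Lemma 5.** Let $D\ge2$, $f\in K_D$, $y\in V_i$. Then $m(f)\le\mathbb Ef_y+\mathbb E_z\,m(F_{yz})$, where $z$ is uniform in $V_i$.

*Proof.* For each $z\in V_i$ choose an optimal decomposition $F_{yz}=\bigoplus_{j\ne i}a_j^z$ in $K_{D-1}$. Set $a_i=f_y$, viewed as a function independent of $x_i$. For $j\ne i$ let $a_j$ be equal to $a_j^z$ on the slice $x_i=z$; it is independent of $x_j$. On the slice $x_i=z$ the sum $\bigoplus_ka_k$ is $f_y\oplus F_{yz}=f_z$. So $f=\bigoplus_ka_k$, and the cost is $\mathbb Ef_y+\mathbb E_z\,m(F_{yz})$. $\square$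

The natural plan is induction with Lemma 5 alone. Suppose $m(g)\le C\,\mathbb Eg$ on $K_{D-1}$. Averaging Lemma 5 over $y$ and using (4),
$$m(f)\le t+2C(t-Q_i)\qquad\text{for each }i.\tag{5}$$
If we drop $Q_i$, the constant goes from $C$ to $1+2C$. Starting from $1$ at $D=1$ this gives $2^D-1$ instead of $2^{D-1}$: already $3$ instead of $2$ for $D=2$, and $\eta_1\ge\frac37$ instead of $\frac34$ for $d=2$. The plan stops exactly at the energy term. With the sharp $C=2^{D-2}$, (5) reads $m(f)\le t+2^{D-1}(t-Q_i)$. To get $2^{D-1}t$ we need $Q_i\ge2^{1-D}t$ for some $i$, and for that it is enough to have it on average: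
$$Q\ \ge\ D\,2^{1-D}\,t.\tag{6}$$

Three checks show what sort of statement (6) is.

- Since $\mathbb E[\mathbb E_if]=t$, we have $Q_i\ge t^2$. So (6) is immediate if $t\ge2^{1-D}$; the trouble is with sparse $f$.
- The individual bound $Q_i\ge2^{1-D}t$ can fail. Let $D=2$ and let $f$ depend on $x_1$ only, with $t=\frac14$. Then $Q_1=t^2=\frac1{16}<\frac18=\frac t2$, while $Q_2=t=\frac14$.
- For arbitrary $\{0,1\}$-valued $f$, (6) is false. If $f$ is a single point, then $\mathbb E_if=1/n_i$ on a line of probability $n_it$, so $Q_i=t/n_i$; if all $n_i>2^{D-1}$, then (6) fails. So $f\in K_D$ must be used.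

## 6. Energies of differences of slices

To use $f\in K_D$ we again have the differences $F_{yy'}\in K_{D-1}$. So we try to prove (6) by induction on $D$, and must express the energies of $F_{yy'}$ through $f$. For $i\ne j$ write
$$R_{ij}=\mathbb E[(\mathbb E_i\mathbb E_jf)^2],\qquad N_{ij}=\mathbb E[f\cdot\mathbb E_if\cdot\mathbb E_jf].$$

**Lemma 6.** Let $D\ge2$, $f:\Omega\to\{0,1\}$, $i\ne j$, and let $F=F_{yy'}=f_y\oplus f_{y'}$ with independent uniform $y,y'\in V_i$. Then
$$\mathbb E_{y,y'}\mathbb E[(\mathbb E_jF)^2]\le2Q_j+2R_{ij}-4N_{ij}.\tag{7}$$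

*Proof.* Put $u=\mathbb E_jf_y$, $v=\mathbb E_jf_{y'}$ and $w=\mathbb E_j(f_yf_{y'})$; these are densities on a line in direction $j$, and $w$ measures the overlap. Then $\mathbb E_jF=u+v-2w$ and $0\le w\le\min(u,v)\le\frac{u+v}2$, so $u+v-w\ge\frac{u+v}2$ and
$$(\mathbb E_jF)^2=(u+v)^2-4w(u+v-w)\le(u+v)^2-2w(u+v).\tag{8}$$
Now average over $y,y'$ and the remaining coordinates. We have $\mathbb Eu^2=\mathbb Ev^2=Q_j$. Since $y,y'$ are independent, $\mathbb E[uv]=\mathbb E[(\mathbb E_i\mathbb E_jf)^2]=R_{ij}$. Next, with $\xi$ denoting the coordinates other than $x_i,x_j$, $\mathbb E[wu]$ is the average over $y,y',a,\xi$ of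
$$f(y,a,\xi)\,f(y',a,\xi)\,(\mathbb E_jf)(y,\xi).$$
Averaging over $y'$ first turns the middle factor into $(\mathbb E_if)(a,\xi)$, so $\mathbb E[wu]=N_{ij}$, and $\mathbb E[wv]=N_{ij}$ by exchanging $y,y'$. This gives (7). $\square$

**Summing up.** Let $f\in K_D$ and suppose (6) holds in $K_{D-1}$, that is, $\sum_{j\ne i}\mathbb E[(\mathbb E_jF)^2]\ge(D-1)2^{2-D}\,\mathbb EF$ for $F=F_{yy'}$. Average over $y,y'\in V_i$: by (4) the right side becomes $(D-1)2^{3-D}(t-Q_i)$, and the left side is bounded by (7). Sum over $i$; each unordered pair appears twice on the left. The result is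
$$(D-1)2^{3-D}(Dt-Q)\ \le\ \sum_{i<j}\big[2(Q_i+Q_j)+4R_{ij}-8N_{ij}\big].\tag{9}$$

The first thing to try is to throw away the overlap $N_{ij}\ge0$ and use $R_{ij}\le Q_i$, $R_{ij}\le Q_j$ (Jensen), so $R_{ij}\le\frac12(Q_i+Q_j)$. The right side is then at most $\sum_{i<j}4(Q_i+Q_j)=4(D-1)Q$, and (9) yields $2^{1-D}(Dt-Q)\le Q$, that is,
$$Q\ge\frac{Dt}{2^{D-1}+1}.$$
This misses (6): we have $2^{D-1}+1$ where $2^{D-1}$ is needed, even though the sharp bound in $K_{D-1}$ was used. The waste is visible near $Q=Dt$. There the left side of (9) vanishes, but our bound $4(D-1)Q$ for the right side does not. When $f$ is nearly equal to its averages, $f_y$ and $f_{y'}$ overlap almost completely, and $N_{ij}$ is not negligible. So we need a lower bound for $N_{ij}$ in terms of the energies that restores a factor $Dt-Q$ on the right.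

## 7. An inequality on two coordinates

**Lemma 7.** Let $f:\Omega\to\{0,1\}$ be arbitrary with $t=\mathbb Ef>0$, and let $i\ne j$. Then
$$Q_i+Q_j-2R_{ij}+4N_{ij}\ \ge\ \frac{(Q_i+Q_j)^2}{t}.\tag{10}$$

*Proof.* **Step 1: decompose on one plane.** This step computes everything on a plane, where all coordinates except $x_i,x_j$ are fixed. Expectations are over the plane. Let $s$ be the density of $f$ there and assume $s>0$. Let $p=\mathbb E_if$ (a function of $x_j$), $q=\mathbb E_jf$ (a function of $x_i$), $\tilde p=p-s$, $\tilde q=q-s$, and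
$$e=\mathbb E\tilde p^2+\mathbb E\tilde q^2,\qquad\sigma=\mathbb Ep^2+\mathbb Eq^2=2s^2+e,\qquad\nu=\mathbb E[fpq].$$
Define $r$ by $f=s+\tilde p+\tilde q+r$. Then $\mathbb E_ir=p-s-\tilde p-\mathbb E_i\tilde q=0$, and likewise $\mathbb E_jr=0$. So $r$ is orthogonal to every function of one variable. Also $\tilde p,\tilde q$ have mean $0$ and are independent, since they depend on different coordinates. The four terms are therefore mutually orthogonal, and $f^2=f$ gives $s=s^2+e+\mathbb Er^2$, that is,
$$\mathbb Er^2=s-s^2-e.$$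
In particular $e\le s-s^2\le s$.

**Step 2: reduce to one error term.** The purpose is to write the plane version of (10) explicitly. We have $\mathbb E[f\tilde p]=\mathbb E[p\tilde p]=\mathbb E\tilde p^2$ and $\mathbb E[f\tilde q]=\mathbb E\tilde q^2$. Also $\mathbb E[f\tilde p\tilde q]=\mathbb E[r\tilde p\tilde q]$, because $\mathbb E[\tilde p\tilde q]=0$, $\mathbb E[\tilde p^2\tilde q]=\mathbb E\tilde p^2\cdot\mathbb E\tilde q=0$, and similarly $\mathbb E[\tilde p\tilde q^2]=0$. Hence
$$\nu=\mathbb E[f(s+\tilde p)(s+\tilde q)]=s^3+se+\mathbb E[r\tilde p\tilde q].$$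
Since $\sigma^2/s=4s^3+4se+e^2/s$,
$$\sigma-2s^2+4\nu-\frac{\sigma^2}s=e-\frac{e^2}s+4\,\mathbb E[r\tilde p\tilde q].$$

**Step 3: bound the error term.** We show that the last expression is nonnegative. By Cauchy–Schwarz, independence and AM–GM,
$$|\mathbb E[r\tilde p\tilde q]|\le\sqrt{\mathbb Er^2}\,\sqrt{\mathbb E\tilde p^2\,\mathbb E\tilde q^2}\le\frac e2\sqrt{s-s^2-e}.$$
So it suffices that $2\sqrt{s-s^2-e}\le1-e/s$. Put $\varepsilon=e/s\le1$. Both sides are nonnegative, and the difference of their squares is
$$(1-\varepsilon)^2-4(s-s^2-s\varepsilon)=(1-2s)^2-2\varepsilon(1-2s)+\varepsilon^2=(1-2s-\varepsilon)^2\ge0.$$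
Thus $\sigma-2s^2+4\nu\ge\sigma^2/s$ on every plane with $s>0$.

**Step 4: average over planes.** This step passes from planes to $\Omega$. On planes with $s=0$ we have $f=0$ and all quantities vanish; read $\sigma^2/s$ as $0$ there. Averaging over planes, $\mathbb E\sigma=Q_i+Q_j$, $\mathbb Es^2=R_{ij}$, $\mathbb E\nu=N_{ij}$, $\mathbb Es=t$. By Cauchy–Schwarz $(\mathbb E\sigma)^2=\big(\mathbb E[\tfrac{\sigma}{\sqrt s}\sqrt s]\big)^2\le\mathbb E[\sigma^2/s]\cdot\mathbb Es$, so $\mathbb E[\sigma^2/s]\ge(Q_i+Q_j)^2/t$. This is (10). $\square$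

## 8. The energy bound and the proof of Theorem 2

**Proposition 8.** For $D\ge1$ and $f\in K_D$: $\ Q\ge D\,2^{1-D}\,t$.

*Proof.* Induction on $D$. For $D=1$, $f$ is constant and $Q=f^2=f=t$. Let $D\ge2$; we may assume $t>0$.

By induction, (9) holds. Lemma 7 says $8N_{ij}-4R_{ij}\ge\frac2t(Q_i+Q_j)^2-2(Q_i+Q_j)$, so
$$(D-1)2^{3-D}(Dt-Q)\le\sum_{i<j}\big[2(Q_i+Q_j)+4R_{ij}-8N_{ij}\big]\le\sum_{i<j}\Big[4(Q_i+Q_j)-\frac2t(Q_i+Q_j)^2\Big].$$
Each index lies in $D-1$ pairs, so $\sum_{i<j}(Q_i+Q_j)=(D-1)Q$. There are $D(D-1)/2$ pairs, so by Cauchy–Schwarz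
$$\sum_{i<j}(Q_i+Q_j)^2\ge\frac{((D-1)Q)^2}{D(D-1)/2}=\frac{2(D-1)Q^2}{D}.$$
Dividing by $D-1$,
$$2^{3-D}(Dt-Q)\ \le\ 4Q-\frac{4Q^2}{Dt}=\frac{4Q}{Dt}\,(Dt-Q).\tag{11}$$
The factor $Dt-Q$ is now on both sides. Since $(\mathbb E_if)^2\le\mathbb E_if$, each $Q_i\le t$ and $Q\le Dt$. If $Q=Dt$, the claim is trivial. Otherwise divide by $Dt-Q>0$ to get $Q\ge D2^{1-D}t$. $\square$

**Proposition 9.** For $D\ge1$ and $f\in K_D$: $\ m(f)\le2^{D-1}\,\mathbb Ef$.

*Proof.* Induction on $D$. For $D=1$, take $a_1=f$. Let $D\ge2$. By Lemma 5 and the induction hypothesis, for every $i$ and $y\in V_i$,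
$$m(f)\le\mathbb Ef_y+\mathbb E_z\,m(F_{yz})\le\mathbb Ef_y+2^{D-2}\,\mathbb E_z\mathbb EF_{yz}.\tag{12}$$
Averaging over $y\in V_i$ and using (4), $m(f)\le t+2^{D-1}(t-Q_i)$ for each $i$. Averaging over $i$ and using Proposition 8,
$$m(f)\le t+2^{D-1}\Big(t-\frac QD\Big)\le t+2^{D-1}t-t=2^{D-1}t.\tag{13}$$
$\square$

*Proof of Theorem 2.* For $c\notin B^{d-1}$, (2), Proposition 9 with $D=d+1$, and (1) give $\|[c]\|=\frac1Dm(\delta c)\le\frac{2^d}{d+1}\|\delta c\|$. $\blacksquare$

## 9. Balanced maps give equality

**Definition (extremal, balanced).** Call $f\in K_D$ *extremal* if $f\ne0$ and $m(f)=2^{D-1}\,\mathbb Ef$. Call $\pi:V\to\mathbb F_2^k$ *balanced* if all its $2^k$ fibres have equal size; then $2^k\mid|V|$.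

By (1) and (2), a cochain $c\notin B^{d-1}$ has ratio exactly $\frac{d+1}{2^d}$ if and only if $\delta c$ is extremal. Section 4 found the extremal functions for $D=2$: the sets $[\pi_1+\pi_2=0]$. Here is the same construction for all $D$. For $D=3$ and $n_i=4$ it is the addition table of $\mathbb F_2^2$, seen as a set of $16$ points among $64$.

**Proposition 10.** Let $\pi_i:V_i\to\mathbb F_2^{D-1}$ be balanced, $1\le i\le D$. Then $f=[\sum_i\pi_i(x_i)=0]$ lies in $K_D$, $\mathbb Ef=2^{1-D}$, $m(f)=1$, and $f$ is extremal.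

*Proof.* **Step 1: membership in $K_D$.** We write $f$ as a polynomial of low degree. Mod 2,
$$f=\prod_{k=1}^{D-1}\Big(1+\sum_i\pi_i(x_i)_k\Big).$$
Expand. Every monomial is a product of at most $D-1$ factors, each a function of a single $x_i$, so it is independent of at least one of the $D$ variables. Assign each monomial to one variable that it does not involve, and let $a_i$ be the sum mod 2 of the monomials assigned to $x_i$. So $f\in K_D$.

**Step 2: density.** Given $x_1,\dots,x_{D-1}$, the condition prescribes $\pi_D(x_D)$, which has probability $2^{1-D}$. So $\mathbb Ef=2^{1-D}$.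

**Step 3: lower bound for $m$.** We show that every decomposition costs at least $1$. Let $f=\bigoplus_ia_i$. Condition on the event $\sum_j\pi_j(x_j)=0$. Each tuple $(x_j)_{j\ne i}$ has exactly $n_i2^{1-D}$ completions to a point of the event, so under the conditioning it is uniform. Since $a_i$ depends on this tuple only, $\mathbb E[a_i\mid\sum\pi=0]=\mathbb Ea_i$. On the event $f=1$, so at each of its points at least one $a_i$ is $1$. Hence
$$1\le\sum_i\mathbb E\Big[a_i\,\Big|\,\sum\pi=0\Big]=\sum_i\mathbb Ea_i.$$
So $m(f)\ge1$, and Proposition 9 gives $m(f)\le2^{D-1}2^{1-D}=1$. Hence $m(f)=1=2^{D-1}\,\mathbb Ef$. $\square$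

## 10. Equality forces a Latin structure

**Proposition 11.** If $f\in K_D$ is extremal, then $2^{D-1}\mid n_i$ for all $i$, and $f=[\sum_i\pi_i(x_i)=0]$ for some balanced $\pi_i:V_i\to\mathbb F_2^{D-1}$.

The proof is by induction on $D$ and occupies this section and the next. For $D=1$, $f\equiv1$, and the claim holds with $\mathbb F_2^0=0$. Let $D\ge2$, assume the claim for $D-1$, and let $f$ be extremal.

**Step 1: read off the equality cases.** The aim is to extract pointwise information from the proofs of Propositions 8 and 9. The right sides of (12), averaged over $y\in V_i$ and then over $i$, are at most $2^{D-1}t=m(f)$ by (13), and each of them is at least $m(f)$. So all of these are equalities: $Q=D2^{1-D}t$, and for every $i$ and all $y,z\in V_i$,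
$$\mathbb Ef_y+2^{D-2}\,\mathbb E_z\mathbb EF_{yz}=2^{D-1}t,\qquad m(F_{yz})=2^{D-2}\,\mathbb EF_{yz}.\tag{14}$$
(The second holds for each $z$ because $m(F_{yz})\le2^{D-2}\,\mathbb EF_{yz}$ termwise and the averages over $z$ agree.)

Since $t>0$ and $D\ge2$, this value of $Q$ satisfies $Q<Dt$, and $\frac{4Q}{Dt}=2^{3-D}$. So the two ends of (11) coincide, and all inequalities in the proof of Proposition 8 are equalities. In particular (7) is an equality for all $i\ne j$; it came from averaging (8), so (8) is an equality for all $y,y'$ and on every line. Equality in (8) means $4w(u+v-w)=2w(u+v)$, so $w=0$ or $2w=u+v$. In the second case $w\le\min(u,v)\le\frac{u+v}2=w$ forces $w=u=v$. Since $w$ is the density of the overlap, we have shown, for all $i\ne j$ and $y,y'\in V_i$: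
$$\text{on every line in direction }j,\ f_y\text{ and }f_{y'}\text{ are either disjoint or equal.}\tag{15}$$

**Step 2: distinct slices are disjoint.** We work with $i=D$; the other directions are identical. Let $y\sim y'$ if $f_y=f_{y'}$. Let the classes be $1,\dots,k$, with probabilities $c_1,\dots,c_k$ in $V_D$. Write $f_a$ for the common slice of class $a$ and $e_a=\mathbb Ef_a$.

For $a\ne b$, $F=f_a\oplus f_b\ne0$ is extremal in $K_{D-1}$ by (14). By the induction hypothesis $F=[\sum_{i<D}\rho_i(x_i)=0]$ with balanced $\rho_i:V_i\to\mathbb F_2^{D-2}$. So $\mathbb EF=2^{2-D}$, and $F$ is nonzero on every line, because $\rho_j$ is onto. If there were $x\in f_a\cap f_b$, then by (15) $f_a=f_b$ on a line through $x$, so $F=0$ on that line, a contradiction. So the $f_a$ are pairwise disjoint, $e_a+e_b=2^{2-D}$ for $a\ne b$, and the first part of (14), where $\mathbb EF_{yz}$ is $2^{2-D}$ or $0$ according to whether $z$ is outside or inside the class of $y$, reads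
$$e_a+1-c_a=2^{D-1}t,\qquad t=\sum_ac_ae_a.\tag{16}$$

**Step 3: all classes have probability $2^{1-D}$.** We solve (16) by the number $k$ of classes.

- $k=1$. Then $f$ does not depend on $x_D$, so taking $a_D=f$ shows $m(f)\le t<2^{D-1}t$, a contradiction.
- $k=2$. By (16), $e_1-e_2=c_1-c_2=:2\Delta$. Since $c_1+c_2=1$, we get $t=\frac12(e_1+e_2)+\frac12(c_1-c_2)(e_1-e_2)=2^{1-D}+2\Delta^2$. Summing (16) over both classes, $2^{2-D}+1=2^Dt=2+2^{D+1}\Delta^2$. So $2^{D+1}\Delta^2=2^{2-D}-1\le0$, which forces $D=2$ and $\Delta=0$. Then $c_a=e_a=t=\frac12=2^{1-D}$.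
- $k\ge3$. All pairwise sums $e_a+e_b$ with $a\ne b$ equal $2^{2-D}$, so all $e_a$ are equal and $e_a=2^{1-D}$. Then $t=2^{1-D}$, and (16) gives $c_a=2^{1-D}$.

So always $c_a=e_a=t=2^{1-D}$. There are $2^{D-1}$ classes, each with $n_D2^{1-D}$ elements, and $2^{D-1}\mid n_D$. By disjointness, $\mathbb E_Df=\sum_ac_af_a\le2^{1-D}$ at every point; the mean of $\mathbb E_Df$ is $t=2^{1-D}$, so $\mathbb E_Df\equiv2^{1-D}$. Hence on each line in direction $D$, exactly one class carries the value $1$. The same holds in every direction $i$, with an equivalence relation $\sim_i$ on $V_i$.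

**Step 4: pass to the quotient.** This step removes the multiplicities. Let $\bar V_i=V_i/{\sim_i}$, so $|\bar V_i|=2^{D-1}$. Changing a coordinate inside its class does not change $f$, so $f$ descends to $\bar f$ on $\prod_i\bar V_i$, and by Step 3
$$\text{every line of }\textstyle\prod_i\bar V_i\text{ contains exactly one point of }\bar f.\tag{17}$$
It suffices to find bijections $\bar\pi_i:\bar V_i\to\mathbb F_2^{D-1}$ with $\bar f=[\sum_i\bar\pi_i=0]$. Indeed, the maps $V_i\to\bar V_i$ have fibres of equal size $n_i2^{1-D}$, so the compositions are balanced. For $D=2$, $\bar f$ is a perfect matching between two 2-element sets: take any bijection $\bar\pi_1$ to $\mathbb F_2$ and let $\bar\pi_2$ give matched elements the same value. From now on $D\ge3$.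

## 11. From the Latin structure to $\mathbb F_2^{D-1}$

By (17), for each $x=(x_1,\dots,x_{D-1})\in\prod_{i<D}\bar V_i$ there is exactly one $y\in\bar V_D$ with $(x,y)\in\bar f$. Call $y$ the *symbol* of $x$. For $D=3$ this is a Latin square of order $4$.

Property (17) alone does not suffice. The table of $\mathbb Z/4$, $f=\{(x_1,x_2,x_3):x_3=x_1+x_2\}$, satisfies (17). But for the symbols $0,1$ the set $F=f_0\oplus f_1$ has the columns $\{0,1\}$ in row $x_1=0$ and the columns $\{0,3\}$ in row $x_1=1$. Rows of a function in $K_2$ are equal or complementary, so $F\notin K_2$ and $f\notin K_3$. What we still have at our disposal is the form of the differences $f_z\oplus f_{z'}$.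

**Step 5: involutions that exchange two symbols.** We turn the induction hypothesis into symmetries. Let $z\ne z'$ in $\bar V_D$. By Step 2, the difference $F=f_z\oplus f_{z'}$ on $\prod_{i<D}V_i$ is $[\sum_{i<D}\rho_i(x_i)=0]$ with balanced $\rho_i:V_i\to\mathbb F_2^{D-2}$. The section of $F$ at $x_i$ is the set of $(x_j)_{j\ne i,\,j<D}$ with $\sum_{j\ne i}\rho_j(x_j)=\rho_i(x_i)$. As $D-1\ge2$, there is at least one such $j$; the section is nonempty because $\rho_j$ is onto, and any of its points determines $\rho_i(x_i)$. If $x_i\sim_ix_i'$, the sections of $f$ agree, so those of $F$ agree, and $\rho_i(x_i)=\rho_i(x_i')$. So $\rho_i$ descends to $\bar V_i$. Its fibres in $V_i$ have $n_i2^{2-D}$ elements and each class has $n_i2^{1-D}$, so its fibres in $\bar V_i$ have exactly two elements. Let $\theta_i^{zz'}=\theta_i^{z'z}$ be the involution of $\bar V_i$ that exchanges the two elements of each fibre.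

The set $\bar f_z\sqcup\bar f_{z'}=[\sum_{i<D}\rho_i=0]$ is invariant under applying $\theta_i^{zz'}$ to the $i$-th coordinate. By (17), each line in direction $i<D$ meets $\bar f_z$ once and $\bar f_{z'}$ once. If $x$ has symbol $z$, moving $x_i$ to $\theta_i^{zz'}(x_i)\ne x_i$ keeps us in the union and on the same line, but away from the only point of $\bar f_z$ there. So:
$$\begin{aligned}&\text{if }x\text{ has symbol }z,\text{ replacing }x_i\text{ by }\theta_i^{zz'}(x_i)\text{ yields symbol }z',\text{ and this is the only}\\&\text{value of the }i\text{-th coordinate that does; the same holds with }z,z'\text{ exchanged.}\end{aligned}\tag{18}$$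

**Step 6: an operation on symbols.** We define products by looking at two coordinates at a time. Fix $o=(o_1,\dots,o_{D-1})$ with symbol $e$, and let $G=\bar V_D$. For $i<D$ let $\varphi_i:\bar V_i\to G$ send $a$ to the symbol of $o$ with $o_i$ replaced by $a$. By (17), applied to lines in direction $i$, $\varphi_i$ is a bijection, and $\varphi_i(o_i)=e$. For $2\le j\le D-1$ define $\circ$ on $G$ by
$$\varphi_1(a)\circ\varphi_j(b)=\text{the symbol of }o\text{ with }o_1,o_j\text{ replaced by }a,b.$$
Then $e$ is a two-sided identity (put $a=o_1$ or $b=o_j$), and all left and right translations are bijections by (17). Moreover: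
$$\begin{aligned}&\text{if }g\circ h=z,\ g'\circ h=z',\ z\ne z',\text{ there is }h'\text{ with }g\circ h'=z',\ g'\circ h'=z;\\&\text{if }g\circ h=z,\ g\circ h'=z',\ z\ne z',\text{ there is }g'\text{ with }g'\circ h=z',\ g'\circ h'=z.\end{aligned}\tag{19}$$
For the first line, let $h=\varphi_j(b)$ and apply $\theta_j^{zz'}$ to the $j$-th coordinate $b$ of both points: by (18) one symbol goes from $z$ to $z'$ and the other from $z'$ to $z$, so $h'=\varphi_j(\theta_j^{zz'}b)$ works. For the second line, apply $\theta_1^{zz'}$ to the first coordinate of both points.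

**Step 7: $(G,\circ)$ is an elementary abelian 2-group.** Everything comes from (19).

*Cancellation.* For all $g,h$,
$$g\circ(g\circ h)=h,\qquad(g\circ h)\circ h=g.\tag{20}$$
For the first identity let $g\ne e$ (it is trivial for $g=e$). Then $e\circ h\ne g\circ h$, and (19) with rows $e,g$ and column $h$ gives $h'$ with $e\circ h'=g\circ h$ and $g\circ h'=e\circ h$. So $h'=g\circ h$ and $g\circ(g\circ h)=h$. For the second let $h\ne e$. Then $g\circ e\ne g\circ h$, and the second line of (19) with columns $e,h$ gives $g'$ with $g'\circ e=g\circ h$ and $g'\circ h=g\circ e$. So $g'=g\circ h$ and $(g\circ h)\circ h=g$.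

*Commutativity.* Let $z=g\circ h$. By (20), $z\circ h=g$, and then $z\circ g=z\circ(z\circ h)=h$. Also $g\circ z=g\circ(g\circ h)=h$. So $z\circ g=g\circ z$. For fixed $g$, $z$ ranges over all of $G$ as $h$ does.

*Associativity.* Let $g\ne g'$, $z=g\circ h$, $w=g'\circ h$; then $z\ne w$. By (19) there is $h'$ with $g\circ h'=w$ and $g'\circ h'=z$. By (20), $h'=g\circ w$. So $g'\circ(g\circ(g'\circ h))=g\circ h$, and applying $g'$ on the left, by (20), $g\circ(g'\circ h)=g'\circ(g\circ h)$. This is trivially true also for $g=g'$. With commutativity, $g\circ(h\circ g')=g\circ(g'\circ h)=g'\circ(g\circ h)=(g\circ h)\circ g'$ for all $g,h,g'$.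

*Exponent two.* (20) with $h=e$ gives $g\circ g=e$.

So $\circ$ is an abelian group law on $G$ with identity $e$ in which every element is its own inverse. Since $|G|=2^{D-1}$, it is isomorphic to $\mathbb F_2^{D-1}$. A priori it depends on $j$; write it $+_j$.

**Step 8: the laws $+_j$ coincide.** We need one group for all coordinates. Let $a\in\bar V_1$ and $z\ne z'$. Choose $b$ with $\varphi_1(a)+_j\varphi_j(b)=z$. By (18), $\varphi_1(\theta_1^{zz'}a)+_j\varphi_j(b)=z'$. Eliminating $\varphi_j(b)$, and arguing in the same way in coordinate $j$,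
$$\varphi_1(\theta_1^{zz'}a)=\varphi_1(a)+_jz+_jz',\qquad\varphi_j(\theta_j^{zz'}b)=\varphi_j(b)+_jz+_jz'\tag{21}$$
for all $a,b$ and all $z\ne z'$. Put $z=e$ in the first formula: $\varphi_1(a)+_jz'=\varphi_1(\theta_1^{ez'}a)$ for $z'\ne e$. The right side does not involve $j$, and for $z'=e$ the left side is $\varphi_1(a)$ for every $j$. Since $\varphi_1$ is onto, all $+_j$ are the same law; write $+$, with $e=0$. Now (21) says $\varphi_i(\theta_i^{zz'}a)=\varphi_i(a)+z+z'$ for every $i<D$ (for $i=1$ use $j=2$, which exists as $D\ge3$).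

**Step 9: compute every symbol.** We walk from $o$ to an arbitrary $x$. Suppose that changing the $i$-th coordinate from $a$ to $b\ne a$ changes the symbol from $z$ to $z'$. By (17), $z'\ne z$, and by the uniqueness in (18), $b=\theta_i^{zz'}(a)$. So $\varphi_i(b)=\varphi_i(a)+z+z'$, that is,
$$z'=z+\varphi_i(a)+\varphi_i(b).$$
Start at $o$, with symbol $0$ and $\varphi_i(o_i)=0$, and change one coordinate at a time: the symbol of $x$ is $\sum_{i<D}\varphi_i(x_i)$. Hence
$$\bar f=\Big[\sum_{i<D}\varphi_i(x_i)+x_D=0\Big]\quad\text{in }G\cong\mathbb F_2^{D-1},$$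
and $\varphi_1,\dots,\varphi_{D-1}$ and the identity of $\bar V_D=G$ are bijections. By Step 4 this finishes the induction and proves Proposition 11. $\square$

## 12. Proof of Theorem 3

Recall that $D=d+1$, so $2^{D-1}=2^d$, and that $c\in C^{d-1}\setminus B^{d-1}$ satisfies $\|\delta c\|=\frac{d+1}{2^d}\|[c]\|$ if and only if $\delta c$ is extremal.

Suppose $2^d\mid n_i$ for all $i$. Then balanced maps $\pi_i:V_i\to\mathbb F_2^d$ exist. By Proposition 10, $f=[\sum_i\pi_i(x_i)=0]$ lies in $K_D$, so there is a cochain $c$ with $\delta c=f$. Since $f\ne0$, $c\notin B^{d-1}$, and by (1), (2) and Proposition 10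
$$\frac{\|\delta c\|}{\|[c]\|}=\frac{2^{-d}}{1/(d+1)}=\frac{d+1}{2^d}.$$
With Theorem 2, $\eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})=\frac{d+1}{2^d}$. The same computation applies to every $c\in C^{d-1}\setminus B^{d-1}$ whose coboundary has the stated form.

Conversely, suppose equality holds in Theorem 2. Since $\eta_{d-1}$ is a minimum over a finite set, some $c\in C^{d-1}\setminus B^{d-1}$ attains $\frac{d+1}{2^d}$. For any such $c$, $\delta c$ is extremal, and Proposition 11 gives $2^d\mid n_i$ for all $i$ and balanced maps $\pi_i:V_i\to\mathbb F_2^d$ with $\delta c=\{\sum_i\pi_i(x_i)=0\}$. $\blacksquare$
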